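\title{Mod $p$ singular Siegel modular forms and theta series}

\begin{abstract}
A Siegel modular form of degree $n+r$ with $p$-integral Fourier coefficients is mod $p$ singular of $p$-rank $r$ if its coefficients at all indices of rank greater than $r$ are divisible by $p$ and some coefficient of rank $r$ is not. It has been conjectured that in the weights $(p+r-1)/2$ and $p-1+r/2$ every such form of level $N$ and character $\chi$ with $\chi^2=1$ is congruent modulo $p$ to a $p$-integral combination of theta series of positive definite forms in $r$ variables whose levels divide $pN$. We show that this holds for all $n$, $N$, $\chi$ if and only if $p>r+1$. The counterexamples come from lattices with an automorphism of order $p$; the smallest ones have $p=3$, $r=2$, weight $2$ and level $4$ or $6$. The positive result rests on a theorem, valid for every odd $p$, that bounds the level and the $p$-adic Jordan type of the lattices visible in the rank $r$ coefficients. Its proof reduces to elliptic modular forms modulo $p$ through Fourier--Jacobi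 coefficients and uses the Weil representation away from $p$ and the Hasse invariant at $p$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Singular forms modulo $p$}

For $m\ge1$ let $\Lambda_m$ be the set of symmetric rational $m\times m$ matrices $T=(t_{ij})$ with $t_{ii}\in\mathbb Z$ and $2t_{ij}\in\mathbb Z$. We write $T>0$ and $T\ge0$ for positive definite and positive semidefinite matrices, $T[X]={}^tXTX$ and $\mathbf e(x)=e^{2\pi ix}$. Let $\mathbb H_m=\{Z=X+iY\in M_m(\mathbb C) : {}^tZ=Z,\ Y>0\}$ be the Siegel upper half space, and let $\Gamma_0^{(m)}(N)$ be the group of all $\left(\begin{smallmatrix}A&B\\C&D\end{smallmatrix}\right)\in\mathrm{Sp}_m(\mathbb Z)$, with blocks of size $m$, such that $C\equiv0\pmod N$. For a Dirichlet character $\chi$ modulo $N$, the space $M_k(\Gamma_0^{(m)}(N),\chi)$ consists of the holomorphic functions $F$ on $\mathbb H_m$ with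
\[
F\bigl((AZ+B)(CZ+D)^{-1}\bigr)=\chi(\det D)\det(CZ+D)^kF(Z)
\]
for all elements of $\Gamma_0^{(m)}(N)$, holomorphic at the cusps if $m=1$. Such an $F$ has a Fourier expansion
\[
F(Z)=\sum_{0\le T\in\Lambda_m}a_F(T)\,\mathbf e(\mathrm{tr}(TZ)).
\]
Throughout, $p$ is an odd prime and $\mathbb Z_{(p)}$ is the localization of $\mathbb Z$ at $p$. The subscript in $M_k(\Gamma_0^{(m)}(N),\chi)_{\mathbb Z_{(p)}}$ means that all $a_F(T)$ lie in $\mathbb Z_{(p)}$. For two Fourier series of degree $m$ with coefficients in $\mathbb Z_{(p)}$, whatever their weights, levels and characters, $F\equiv G\pmod p$ means $a_F(T)\equiv a_G(T)\pmod p$ for all $T$.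

\begin{definition}
Let $n,r\ge1$. A form $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is \emph{mod $p$ singular of $p$-rank $r$} if $a_F(T)\equiv0\pmod p$ whenever $\mathrm{rank}(T)>r$, and $a_F(T)\not\equiv0\pmod p$ for some $T$ of rank $r$.
\end{definition}

The basic examples are theta series. For $0<T\in\Lambda_r$ put
\[
\vartheta_T^{(m)}(Z)=\sum_{X\in\mathbb Z^{r,m}}\mathbf e(\mathrm{tr}(T[X]Z)),\qquad \mathrm{level}(T)=\min\{l\ge1 : l(2T)^{-1}\in2\Lambda_r\},
\]
and let $\varepsilon(T)$ be the order of the finite group $\{U\in\mathrm{GL}_r(\mathbb Z):T[U]=T\}$. All three depend only on the $\mathrm{GL}_r(\mathbb Z)$-class of $T$. We use the transformation law of theta series in the following form (Andrianov--Maloletkin; see also \cite{AZ}).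

\medskip\noindent
\textbf{($\Theta$)} \emph{If $r$ is even and $0<T\in\Lambda_r$, then $\vartheta_T^{(m)}\in M_{r/2}(\Gamma_0^{(m)}(\mathrm{level}(T)),\chi_T)$, where $\chi_T$ is the Kronecker symbol of $\mathrm{disc}(T)=(-1)^{r/2}\det 2T$.}
\medskip

The coefficient of $\vartheta_T^{(n+r)}$ at $T'$ counts the $X$ with $T[X]=T'$. It vanishes if $T'$ has rank greater than $r$, and it equals $\varepsilon(T)$ at $T'=\mathrm{diag}(T,0_n)$. So $\vartheta_T^{(n+r)}$ is mod $p$ singular of $p$-rank $r$ as soon as $p\nmid\varepsilon(T)$. This condition is automatic when $p>r+1$: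
\begin{equation}\label{eq:order}
\text{if }\mathrm{GL}_r(\mathbb Z)\text{ contains an element of order }p,\text{ then }r\ge p-1,
\end{equation}
because the $p$-th cyclotomic polynomial, of degree $p-1$, divides the characteristic polynomial of such an element.

Congruences do not see the weight exactly. There is a form $\mathcal E\equiv1\pmod p$ of weight $(p-1)/2$ and level $p$ (see \eqref{eq:E} below), and the products $\vartheta_T\mathcal E^j\equiv\vartheta_T$ have weights $\frac r2+j\frac{p-1}2$. The following theorem of B\"ocherer and Kikuta, which we use without proof, says that every weight that occurs has this residue.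

\begin{theorem}[B\"ocherer--Kikuta]\label{thm:BK}
If $\chi^2=1$ and $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is mod $p$ singular of $p$-rank $r$, then $2k-r\equiv0\pmod{p-1}$.
\end{theorem}

Since $p-1$ is even, $r$ is even. One may now ask whether theta series in $r$ variables account for all mod $p$ singular forms, and which levels are needed. The next example shows that a form of level $N$ may require theta series of level $pN$.

\begin{example}\label{ex:E8}
Let $p=7$, $r=2$, $N=1$. The theta series $\vartheta^{(m)}_{E_8}$ of the even unimodular lattice $E_8$ has weight $4$ and level $1$. Six simple roots of $E_8$ forming a chain in the Dynkin diagram span a primitive sublattice $A_6$, and the product $\sigma$ of the six reflections is an automorphism of $E_8$ of order $7$ which acts on $A_6$ as a $7$-cycle. Its fixed lattice is $A_6^\perp$, an even lattice of rank $2$ and of the same determinant $7$ as $A_6$; hence it is given by the only reduced form of discriminant $-7$, namely $x^2+xy+2y^2$, with matrix $T=\left(\begin{smallmatrix}1&1/2\\1/2&2\end{smallmatrix}\right)$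 of level $7$. The orbits of $\sigma$ on $m$-tuples of vectors have length $7$ unless all vectors are fixed, so $\vartheta_{E_8}^{(m)}\equiv\vartheta_T^{(m)}\pmod 7$. By \eqref{eq:order}, $7\nmid\varepsilon(T)$. Thus for $m\ge3$ the form $\vartheta_{E_8}^{(m)}$ is mod $7$ singular of $7$-rank $2$, of weight $4=\frac r2+\frac{p-1}2$.
\end{example}

The following conjecture, posed in \cite{Note}, predicts this behavior in the weights $\frac r2+j\frac{p-1}2$ with $j=1$ (first case) and $j=2$ (second case).

\medskip\noindent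
\textbf{Conjecture.} \emph{Let $n,r,N\ge1$, let $p$ be an odd prime and $\chi$ a Dirichlet character modulo $N$ with $\chi^2=1$. Suppose that $(r,p)$ falls into one of the two cases of}
\begin{equation}\label{eq:cases}
k=k(r,p)=\begin{cases}\frac{p+r-1}2&\text{if }r\equiv2\pmod4\text{ and }p\equiv-1\pmod4,\\[2pt] p-1+\frac r2&\text{if }r\equiv0\pmod4.\end{cases}
\end{equation}
\emph{If $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is mod $p$ singular of $p$-rank $r$, then $F\equiv\sum_Tc_T\vartheta_T^{(n+r)}\pmod p$ with $c_T\in\mathbb Z_{(p)}$, where $T$ runs over the $\mathrm{GL}_r(\mathbb Z)$-classes of $0<T\in\Lambda_r$ with $\mathrm{level}(T)\mid pN$.}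

\subsection{Results}

The conjecture is false as stated, and the bound in \eqref{eq:order} decides when it fails.

\begin{theorem}\label{thm:counter}
Let $(r,p)$ be in one of the two cases of \eqref{eq:cases}, with $p\le r+1$. For every $n\ge1$ there are $N$, $\chi$ with $\chi^2=1$, and $F\in M_{k(r,p)}(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$, mod $p$ singular of $p$-rank $r$, such that $F$ is not congruent modulo $p$ to any $\mathbb Z_{(p)}$-linear combination of series $\vartheta_T^{(n+r)}$ with $0<T\in\Lambda_r$ of any level. For $p=3$, $r=2$, $k=2$ one may take $\chi=1$ and $N=6$ or $N=4$.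
\end{theorem}

To state the positive results we separate the data at $p$ from the data away from $p$. From now on $r\ge2$ is even. Let $\chi_p=\bigl(\frac{\cdot}p\bigr)$ and $p^*=(-1)^{(p-1)/2}p$. Write $N=p^sN'$ with $p\nmid N'$. Since $(\mathbb Z/p^s)^\times$ is cyclic, a character $\chi$ modulo $N$ with $\chi^2=1$ factors as $\chi=\chi'\chi_p^e$, with $\chi'$ a character modulo $N'$, $\chi'^2=1$, and $e\in\{0,1\}$, where $e=0$ if $s=0$. Put
\[
I_0=1,\qquad I_s=[\mathrm{SL}_2(\mathbb Z):\Gamma_0(p^s)]=p^{s-1}(p+1)\quad(s\ge1).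
\]
As $p$ is odd, $0<T\in\Lambda_r$ is equivalent over $\mathbb Z_{(p)}$ to a diagonal matrix $\mathrm{diag}(p^{i_1}u_1,\dots,p^{i_r}u_r)$ with $p$-adic units $u_j$. The number $r_i(T)$ of indices $j$ with $i_j=i$ is the rank of the $p^i$-modular Jordan component of $T$ over $\mathbb Z_p$; it is also the number of elementary divisors of $2T$ of $p$-adic valuation $i$. Put
\[
w(T)=\tfrac12\sum_ip^i\,r_i(T),\qquad v(T)=v_p(\det2T)=\sum_ii\,r_i(T).
\]
The number $w(T)$ is an integer, being half a sum of $r$ odd numbers. The $p$-part of $\mathrm{level}(T)$ is $p^{\max\{i\,:\,r_i(T)\ne0\}}$, and $\mathrm{level}'(T)$ denotes the prime-to-$p$ part. Write $\mathrm{disc}(T)=(p^*)^{v(T)}\mathrm{disc}'(T)$ and let $\chi'_T$ be the Kronecker symbol of $\mathrm{disc}'(T)$. Then $\chi_T=\chi_p^{v(T)}\chi'_T$, and $\chi'_T$ is a character modulo $\mathrm{level}'(T)$ (see Section~\ref{sec:lattices}). When $\mathrm{level}'(T)\mid N'$, the equality $\chi'_T=\chi'$ means equality at all integers prime to $N'$.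

The invariant $w(T)$ is a weight. If $T=\mathrm{diag}(p^{i_1}u_1,\dots,p^{i_r}u_r)$ with positive integers $u_j$ prime to $p$, the congruence $G(Z)^p\equiv G(pZ)\pmod p$ for Fourier series with integer coefficients gives
\begin{equation}\label{eq:frob}
\vartheta_T^{(m)}(Z)=\prod_j\vartheta_{u_j}^{(m)}(p^{i_j}Z)\equiv\prod_j\vartheta^{(m)}_{u_j}(Z)^{p^{i_j}}\pmod p,
\end{equation}
and the right side is the theta series of a diagonal form in $2w(T)$ variables whose level is prime to $p$.

\begin{theorem}\label{thm:main}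
Let $r$ be even, $p>r+1$, and $k=\frac r2+j\frac{p-1}2$ with $0\le j\le p-1$, or $0\le j\le p$ if $p\nmid N$. Let $\chi^2=1$ and let $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ be mod $p$ singular of $p$-rank $r$. Then
\[
F\equiv\sum_Tc_T\,\vartheta_T^{(n+r)}\pmod p,\qquad c_T\in\mathbb Z_{(p)},
\]
where $T$ runs over the classes of $0<T\in\Lambda_r$ with $\mathrm{level}(T)\mid pN$. One may restrict the sum to those $T$ with $v(T)\equiv j+e\pmod2$, $\chi'_T=\chi'$ and $w(T)\le kI_s$. If $p\nmid N$, only $T$ with $\sum_i(p^i-1)r_i(T)\le j(p-1)$ occur; for $j=1$ this means $p\,\|\det2T$, and for $j=2$ it means $v(T)\in\{0,2\}$.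
\end{theorem}

The values $j=1,2$ lie in the range of Theorem~\ref{thm:main}, so Theorems~\ref{thm:counter} and~\ref{thm:main} settle the conjecture.

\begin{corollary}\label{cor:iff}
For $(r,p)$ in one of the two cases of \eqref{eq:cases}, the conjecture holds for all $n$, $N$, $\chi$ if and only if $p>r+1$.
\end{corollary}

For $p\nmid N$ the range $j\le p$ cannot be enlarged: the conclusion of Theorem~\ref{thm:main} fails for $j=p+1$ (Section~\ref{sec:sharp}).

Behind Theorem~\ref{thm:main} is a statement that needs no condition on $p$ and $r$. A matrix $0<S\in\Lambda_r$ defines the lattice $L=\mathbb Z^r$ with the quadratic form $Q(x)=S[x]$, which takes values in $\mathbb Z$; invariants of $S$ such as $w$, $\varepsilon$, $\mathrm{level}$ are also written as functions of $L$. An \emph{overlattice} of $L$ is a lattice $M$ with $L\subseteq M\subset L\otimes\mathbb Q$ and $Q(M)\subset\mathbb Z$; sums over $M\supseteq L$ always run over these. For a mod $p$ singular form $F$ of $p$-rank $r$ put $a_F(L)=a_F(\mathrm{diag}(S,0_n))$, which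 depends only on the isometry class of $L$ (Lemma~\ref{lem:GL}), and define $b_F$ on isometry classes recursively by
\begin{equation}\label{eq:b}
a_F(L)=\sum_{M\supseteq L}b_F(M).
\end{equation}
The function $b_F$ removes from $a_F(L)$ what is inherited from larger lattices: for a theta series $\vartheta_T^{(n+r)}$ the same recipe gives $\varepsilon(T)$ on the class of $T$ and $0$ elsewhere (Lemma~\ref{lem:count}). A congruence $F\equiv\sum c_T\vartheta_T$ therefore forces $b_F(T)\equiv c_T\varepsilon(T)$. So the conjecture splits into two questions: for which $T$ can $b_F(T)$ be nonzero modulo $p$, and can one divide by $\varepsilon(T)$? The second question is the source of the counterexamples. The first has the following answer.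

\begin{theorem}\label{thm:b}
Let $p$ be odd, $r$ even, $\chi^2=1$, and let $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ be mod $p$ singular of $p$-rank $r$. If $b_F(T)\not\equiv0\pmod p$, then
\begin{itemize}
\item[(a)] $\mathrm{level}'(T)\mid N'$ and $\chi'_T=\chi'$;
\item[(b)] $w(T)\equiv k+e\frac{p-1}2\pmod{p-1}$ and $w(T)\le kI_s$.
\end{itemize}
\end{theorem}

For $p\nmid N$ part (b) complements \eqref{eq:frob}: when $p\nmid\varepsilon(T)$, the reduction of $\vartheta_T^{(n+r)}$ does not occur at a level prime to $p$, with $\chi^2=1$, in any weight below $w(T)$. In Example~\ref{ex:E8}, $w(T)=\frac{1+7}2=4=k$.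

Section~\ref{sec:lattices} collects the facts on lattices, and Section~\ref{sec:counter} gives the counterexamples. Section~\ref{sec:elliptic} contains what we need on elliptic modular forms modulo $p$. Section~\ref{sec:FJ} passes from $F$ to functions of one variable and treats the lattice $x^2+p^2y^2$ by hand; Sections~\ref{sec:a} and~\ref{sec:b} prove the two parts of Theorem~\ref{thm:b}, from which Theorem~\ref{thm:main} is deduced in Section~\ref{sec:main}.

\section{Lattices and theta series}\label{sec:lattices}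

\subsection*{Discriminant groups}
A \emph{lattice} is a free $\mathbb Z$-module $L$ of finite rank with a positive definite quadratic form $Q:L\to\mathbb Z$. Let $B(x,y)=Q(x+y)-Q(x)-Q(y)$. The \emph{Gram matrix} of vectors $e_1,\dots,e_m$ is $(\frac12B(e_i,e_j))$; for a basis it is the matrix $S$ with $Q(\sum x_ie_i)=S[x]$. The dual lattice is $L^\#=\{x\in L\otimes\mathbb Q:B(x,L)\subset\mathbb Z\}$, and $D=D_L=L^\#/L$ has order $\det2S$. Both $Q$ and $B$ induce maps from $D$ to $\mathbb Q/\mathbb Z$. The correspondence $R\mapsto x=(2S)^{-1}R$ identifies $\mathbb Z^r$ with $L^\#$, with $B(x,e_i)=R_i$ and $Q(x)=\frac12(2S)^{-1}[R]$. Hence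
\begin{equation}\label{eq:level}
\mathrm{level}(L)=\min\{l\ge1 : lQ(L^\#)\subset\mathbb Z\}.
\end{equation}
In particular, for each prime $\lambda$ the $\lambda$-part of the level depends only on $L\otimes\mathbb Z_\lambda$, and the level and $|D|$ have the same prime divisors, since $\mathrm{level}(L)$ kills $D$ and divides $|D|^2$.

Let $D=D_p\oplus D_{p'}$ be the decomposition into the $p$-part and the prime-to-$p$ part. It is orthogonal, because $B(D_p,D_{p'})$ is killed by two coprime integers. The values of $Q$ on $D_p$ have $p$-power denominators and those on $D_{p'}$ have denominators prime to $p$; so $\mathrm{level}'(L)$ is the least $l$ with $lQ(D_{p'})=0$, and the $p$-part of the level is the least $l$ with $lQ(D_p)=0$.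

An overlattice $M$ of $L$ satisfies $B(M,L)\subset\mathbb Z$, so $M\subseteq L^\#$; there are finitely many, and $|D_M|=|D_L|/[M:L]^2$. Therefore \eqref{eq:b} determines $b_F(L)$ by induction on $|D_L|$, as an integral linear combination of values of $a_F$. The definition makes sense for any Fourier series of degree $n+r$ whose coefficients are $\mathrm{GL}_{n+r}(\mathbb Z)$-invariant. It is linear in the series, and $F\equiv G$ implies $b_F\equiv b_G\pmod p$.

\subsection*{The character $\chi_T'$}
By quadratic reciprocity the Kronecker symbol of $p^*$ is $\chi_p$, so $\chi_T=\chi_p^{v(T)}\chi'_T$. Since $\mathrm{disc}(T)\equiv0,1\pmod 4$ and $p^*\equiv1\pmod4$, also $\mathrm{disc}'(T)\equiv0,1\pmod4$, and $\chi'_T$ is a character modulo $|\mathrm{disc}'(T)|$, which is prime to $p$. On the other hand $\chi_T$ is a character modulo $\mathrm{level}(T)$, hence a product of a character modulo a power of $p$ and a character modulo $\mathrm{level}'(T)$. Such a factorization is unique, and $\mathrm{disc}'(T)$ and $\mathrm{level}'(T)$ have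 the same prime divisors, so the second factor is $\chi'_T$.

\subsection*{Indices of lower rank}
Every $0\le T\in\Lambda_m$ of rank $\rho$ is $\mathrm{GL}_m(\mathbb Z)$-equivalent to some $\mathrm{diag}(T_0,0)$ with $0<T_0\in\Lambda_\rho$: the kernel of $T$ in $\mathbb Z^m$ is a primitive sublattice, and a basis of it can be completed to a basis of $\mathbb Z^m$. For $F\in M_k(\Gamma_0^{(m)}(N),\chi)$ the transformation law under $Z\mapsto UZ\,{}^tU$ gives $a_F(T[U])=\chi(\det U)\det(U)^ka_F(T)$ for $U\in\mathrm{GL}_m(\mathbb Z)$.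

\begin{lemma}\label{lem:GL}
If $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is mod $p$ singular of $p$-rank $r$, then $\chi(-1)(-1)^k=1$, and $a_F(T[U])=a_F(T)$ for all $T$ and all $U\in\mathrm{GL}_{n+r}(\mathbb Z)$.
\end{lemma}

\begin{proof}
There is $0<S\in\Lambda_r$ with $a_F(\mathrm{diag}(S,0_n))\ne0$. As $n\ge1$, the matrix $U=\mathrm{diag}(1,\dots,1,-1)$ fixes this index and has determinant $-1$.
\end{proof}

The Siegel operator $\Phi:M_k(\Gamma_0^{(m)}(N),\chi)\to M_k(\Gamma_0^{(m-1)}(N),\chi)$, for $m\ge2$, is given on coefficients by $a_{\Phi F}(T)=a_F(\mathrm{diag}(T,0))$.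

\begin{lemma}\label{lem:count}
Let $0<S,T\in\Lambda_r$, with lattices $L$ and $L_T$. The coefficient of $\vartheta_T^{(n+r)}$ at $\mathrm{diag}(S,0_n)$ is
\[
\#\{X\in\mathbb Z^{r,r}:T[X]=S\}=\varepsilon(T)\cdot\#\{M\supseteq L : M\cong L_T\}.
\]
Hence $b_{\vartheta_T}$ equals $\varepsilon(T)$ on the class of $T$ and $0$ on all other classes.
\end{lemma}

\begin{proof}
If $T[X]=\mathrm{diag}(S,0_n)$, the last $n$ columns of $X$ vanish because $T>0$. A matrix $X\in\mathbb Z^{r,r}$ with $T[X]=S$ is an isometric embedding $\sigma:L\to L_T$. It extends to an isometry of the rational spaces, and $M=\sigma^{-1}(L_T)$ is an overlattice of $L$ together with an isometry $M\to L_T$. Conversely such a pair restricts to an embedding of $L$, and each $M\cong L_T$ has $\varepsilon(T)$ isometries onto $L_T$. The function in the last sentence satisfies \eqref{eq:b}, which determines it.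
\end{proof}

\subsection*{A theta series congruent to $1$}
Let $A_{p-1}=\{x\in\mathbb Z^p:\sum x_i=0\}$ with $Q(x)=\frac12\sum x_i^2$, and let $T_A\in\Lambda_{p-1}$ be the Gram matrix of a basis, for instance half the Cartan matrix. Then $\det 2T_A=p$, and the discriminant group is generated by $g=(1,0,\dots,0)-\frac1p(1,\dots,1)$, with $Q(g)=\frac{p-1}{2p}$. The values of $Q$ on the dual lattice generate $\frac1p\mathbb Z$, so by \eqref{eq:level} the level of $T_A$ is $p$; doubling the form halves the dual lattice and halves these values, so the level of $2T_A$ is $2p$. A cyclic permutation of the $p$ coordinates fixes no nonzero vector of $A_{p-1}$, so it generates a group of order $p$ acting freely on the nonzero $m$-tuples of vectors. Since $\mathrm{disc}(T_A)=p^*$, we obtain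
\begin{equation}\label{eq:E}
\mathcal E^{(m)}:=\vartheta_{T_A}^{(m)}\in M_{(p-1)/2}(\Gamma_0^{(m)}(p),\chi_p),\qquad\vartheta_{T_A}^{(m)}\equiv\vartheta_{2T_A}^{(m)}\equiv1\pmod p.
\end{equation}

\section{Counterexamples for $p\le r+1$}\label{sec:counter}

An automorphism of order $p$ of the \emph{index} forces a congruence on every theta series at once.

\begin{lemma}\label{lem:obs}
Let $0<S\in\Lambda_r$ with $p\mid\varepsilon(S)$. If $F\equiv\sum_Tc_T\vartheta_T^{(n+r)}\pmod p$ with $0<T\in\Lambda_r$ and $c_T\in\mathbb Z_{(p)}$, then $a_F(\mathrm{diag}(S,0_n))\equiv0\pmod p$.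
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:count} the coefficient of $\vartheta_T^{(n+r)}$ at $\mathrm{diag}(S,0_n)$ is the number of $X\in\mathbb Z^{r,r}$ with $T[X]=S$. The group of all $U$ with $S[U]=S$ acts on these $X$ by $X\mapsto XU$, and it acts freely because $\det X\ne0$. So the number is divisible by $\varepsilon(S)$.
\end{proof}

It remains to find mod $p$ singular forms with a unit coefficient at such an $S$. By \eqref{eq:E} the difference $\vartheta_{T_A}-\vartheta_{2T_A}$ is divisible by $p$, and dividing it by $p$ turns a coefficient $\varepsilon(S)$ that is divisible by $p$ exactly once into a unit.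

\begin{example}[$p=3$, $r=2$, $N=6$]\label{ex:6}
Here $k(2,3)=2$. Take $T_A=\left(\begin{smallmatrix}1&1/2\\1/2&1\end{smallmatrix}\right)$, the form $x^2+xy+y^2$, whose automorphism group is that of a regular hexagon, so $\varepsilon(T_A)=12$. In degree $m=n+2$ put
\[
G=\tfrac13\bigl(\vartheta_{T_A}-\vartheta_{2T_A}\bigr),\qquad F=G\,\vartheta_{T_A}.
\]
The levels of $T_A$ and $2T_A$ are $3$ and $6$, and the discriminants are $-3$ and $-12$, whose symbols agree at integers prime to $6$. So $G$ has weight $1$ and character $\bigl(\frac{-3}\cdot\bigr)$ on $\Gamma_0^{(m)}(6)$, and $F\in M_2(\Gamma_0^{(m)}(6),1)$. By \eqref{eq:E}, $G$ has integer coefficients and $F\equiv G\pmod3$. The coefficients of $G$ of rank greater than $2$ vanish. The equation $2T_A[X]=T_A$ has no solution, since it would give $4\det(X)^2=1$; hence $a_F(\mathrm{diag}(T_A,0))\equiv\frac{12-0}3=4\not\equiv0\pmod3$. So $F$ is mod $3$ singular of $3$-rank $2$, and Lemma~\ref{lem:obs} with $S=T_A$ shows that $F$ is not congruent to a combination of binary theta series.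
\end{example}

The general case adds an orthogonal summand $K$ that raises the rank to $r$ without creating further automorphisms of order $p$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $q_0=r-(p-1)$, an even integer $\ge0$, and $K=\mathrm{diag}(a_1,\dots,a_{q_0})$ with integers $2\le a_1<\dots<a_{q_0}$. Put $S_1=T_A\perp K$ and $S_2=2T_A\perp K$, write $k(r,p)=\frac r2+j\frac{p-1}2$ with $j\in\{1,2\}$, and define in degree $m=n+r$
\[
F=\tfrac1p\bigl(\vartheta_{T_A}-\vartheta_{2T_A}\bigr)\vartheta_K\,\mathcal E^{\,j}=\tfrac1p\bigl(\vartheta_{S_1}-\vartheta_{S_2}\bigr)\mathcal E^{\,j},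
\]
with $\vartheta_K=1$ if $q_0=0$. Let $N$ be the least common multiple of the levels of $S_1$, $S_2$, $T_A$; it is even because $\mathrm{level}(2T_A)=2p$ divides $\mathrm{level}(S_2)$. As $\det2S_2=2^{p-1}\det2S_1$ and $2^{p-1}$ is a square, $\chi_{S_1}$ and $\chi_{S_2}$ agree at integers prime to $N$. By ($\Theta$), $F\in M_{k(r,p)}(\Gamma_0^{(m)}(N),\chi)$ with $\chi=\chi_{S_1}\chi_p^j$, and $\chi^2=1$. By \eqref{eq:E} the first expression for $F$ has integer coefficients and $F\equiv\frac1p(\vartheta_{S_1}-\vartheta_{S_2})\pmod p$, so the coefficients of rank greater than $r$ vanish modulo $p$. Since $\det S_2>\det S_1$, the equation $S_2[X]=S_1$ has no solution, and $a_F(\mathrm{diag}(S_1,0))\equiv\varepsilon(S_1)/p$.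

We compute $\varepsilon(S_1)$. A vector with a nonzero component in $K$ has $Q\ge2$, so the vectors with $Q=1$ are the roots of $A_{p-1}$. They span $A_{p-1}$; hence every automorphism preserves $A_{p-1}$ and its orthogonal complement $K$. The automorphism group of the root lattice $A_{p-1}$ is $\{\pm1\}\times\mathfrak S_p$. In $K$ the only nonzero vectors with $Q\le a_1$ are plus or minus the first basis vector; an automorphism preserves this pair and its orthogonal complement $\mathrm{diag}(a_2,\dots,a_{q_0})$, and by induction it is of the form $\mathrm{diag}(\pm1,\dots,\pm1)$. So $\varepsilon(S_1)=2\cdot p!\cdot2^{q_0}$ is divisible by $p$ exactly once. Therefore $F$ is mod $p$ singular of $p$-rank $r$ with a unit coefficient at $\mathrm{diag}(S_1,0)$, and Lemma~\ref{lem:obs} applies with $S=S_1$. For $p=3$, $r=2$, Example~\ref{ex:6} has $N=6$ and Example~\ref{ex:4} below has $N=4$.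
\end{proof}

In this construction $p$ divides $N$. The failure does not depend on that: in the next example the level is prime to $p$, and the division by $p$ is made possible by a group of order $p^2$.

\begin{example}[$p=3$, $r=2$, $N=4$]\label{ex:4}
Let $H$ be the Hurwitz order of quaternions, spanned by $1,i,j$ and $\frac{1+i+j+k}2$, with the norm form $Q(x)=x\bar x$ and $B(x,y)=\mathrm{tr}(y\bar x)$; this is the lattice $D_4$. Let $T_D\in\Lambda_4$ be a Gram matrix. Then $\det2T_D=4$ and $H^\#=(1+i)^{-1}H$, on which $Q$ generates $\frac12\mathbb Z$. So $T_D$ has level $2$, while $2T_D$ has level $4$ and $\det4T_D=64$. Both discriminants are squares, and ($\Theta$) gives, for $m=n+2$,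
\[
F=\tfrac13\bigl(\vartheta_{T_D}^{(m)}-\vartheta^{(m)}_{2T_D}\bigr)\in M_2(\Gamma_0^{(m)}(4),1).
\]
Let $\rho=\frac{-1+i+j+k}2$, a unit of order $3$. Left multiplication by $\rho$ fixes no nonzero vector, so all coefficients of the two theta series at indices $T\ne0$ are divisible by $3$, and $F$ has integer coefficients. The maps $x\mapsto\rho^ax\rho^b$ form a group $\mathcal G$ of isometries of $H$, of order $9$: if such a map is the identity, then $x=1$ gives $\rho^{a+b}=1$, so $\rho^a$ is central and $\rho^a=\rho^b=1$. A nontrivial element of $\mathcal G$ has order $3$, and its nonreal eigenvalues come in conjugate pairs, so its fixed space has dimension $0$ or $2$. Hence $\mathcal G$ acts freely on $m$-tuples spanning a space of dimension at least $3$. The coefficients of rank $\ge3$ of both theta series are thus divisible by $9$, and those of $F$ by $3$.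

The coefficient of $\vartheta_{T_D}$ at $\mathrm{diag}(T_A,0)$, with $T_A$ as in Example~\ref{ex:6}, counts pairs $(x,y)$ with $Q(x)=Q(y)=1$ and $\mathrm{tr}(y\bar x)=1$. Here $x$ is one of the $24$ units and $y=ux$ with a unit $u$ of trace $1$, that is, $u=\frac{1\pm i\pm j\pm k}2$. This gives $24\cdot8=192$. The form $2T_D$ does not represent $1$. So $a_F(\mathrm{diag}(T_A,0))=64\equiv1\pmod3$, the form $F$ is mod $3$ singular of $3$-rank $2$, and Lemma~\ref{lem:obs} applies with $S=T_A$.
\end{example}

\begin{remark}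
These forms satisfy Theorem~\ref{thm:b}. In Example~\ref{ex:6}, $b_F\equiv b_G\pmod3$, and by Lemma~\ref{lem:count} the function $b_G$ is $4$ at $T_A$, $-4$ at $2T_A$ and $0$ elsewhere. Both lattices have $w=2=k$, trivial $\chi'_T$, and $\mathrm{level}'$ dividing $N'=2$. What fails is only the solvability of $c_T\varepsilon(T)\equiv b_F(T)$, since $3\mid\varepsilon(T)=12$.
\end{remark}

\section{Elliptic modular forms modulo $p$}\label{sec:elliptic}

Fix a prime of $\overline{\mathbb Q}\subset\mathbb C$ above $p$, with valuation ring $O$, maximal ideal $\mathfrak m$ and residue field $\overline{\mathbb F}_p$. A series in a fractional power of $q=\mathbf e(\tau)$ is \emph{$O$-integral} if its coefficients lie in $O$; $f\equiv g$ means that all coefficients of $f-g$ lie in $\mathfrak m$, which for coefficients in $\mathbb Z_{(p)}$ is congruence modulo $p$. A bar denotes reduction modulo $\mathfrak m$. For $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\mathrm{SL}_2(\mathbb Z)$ and a function $f$ of weight $\kappa$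 let $(f|\gamma)(\tau)=(c\tau+d)^{-\kappa}f(\gamma\tau)$; the letters $c,d$ always denote the lower row of $\gamma$. The letter $N_1$ denotes an integer $\ge3$ prime to $p$, and
\[
\Gamma_\nu=\Gamma(N_1)\cap\Gamma_0(p^\nu)\qquad(\nu\ge0),
\]
a subgroup of index $I_\nu$ in $\Gamma(N_1)$. The space $M_\kappa(\Gamma_\nu,\psi)$ consists of modular forms with $f|\gamma=\psi(d)f$ for $\gamma\in\Gamma_\nu$. We use the theorem of Shimura that for a modular form $f$ on a congruence subgroup with algebraic coefficients, each $f|\gamma$, $\gamma\in\mathrm{SL}_2(\mathbb Z)$, has coefficients in a number field with bounded denominators.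

Let $\mathcal X$ be the smooth irreducible projective curve over $\overline{\mathbb F}_p$ attached to $\Gamma(N_1)$ and $\omega$ its Hodge bundle. An element of $H^0(\mathcal X,\omega^\kappa)$ is called a \emph{section of weight $\kappa$}. At the cusp $\infty$ the series $q^{1/N_1}$ is a local parameter and $\omega$ has a canonical generator $\omega_{\mathrm{can}}$; the $q$-expansion $\sigma(q)$ of a section of weight $\kappa$ is defined by $\sigma=\sigma(q)\,\omega_{\mathrm{can}}^\kappa$. It is multiplicative, and its order $\mathrm{ord}\,\sigma(q)$ in $q^{1/N_1}$ is the order of vanishing of $\sigma$ at $\infty$. The following facts are standard; see \cite[\S\S1--2]{Katz}, Deligne--Rapoport, Igusa, and Katz--Mazur, Theorem~12.4.3.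
\begin{itemize}
\item[(G1)] If $f\in M_\kappa(\Gamma(N_1))$ is $O$-integral, then so is $f|\gamma$ for every $\gamma\in\mathrm{SL}_2(\mathbb Z)$, and $f\equiv0$ implies $f|\gamma\equiv0$. The series $\bar f$ is the $q$-expansion of a section of weight $\kappa$, also denoted $\bar f$. The $q$-expansion map on $H^0(\mathcal X,\omega^\kappa)$ is injective. For $\kappa\ge2$ every section is of the form $\bar f$, and $H^1(\mathcal X,\omega^\kappa)=0$.
\item[(G2)] $\deg\omega=[\mathrm{SL}_2(\mathbb Z):\pm\Gamma(N_1)]/12>0$, $\omega^2\cong\Omega^1_{\mathcal X}(\mathrm{cusps})$, and $\bar\Delta$ has no zeros off the cusps.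
\item[(G3)] The Hasse invariant $A\in H^0(\mathcal X,\omega^{p-1})$ has $q$-expansion $1$. Its zeros are simple and are exactly the supersingular points, a nonempty set of points that are not cusps.
\end{itemize}

Multiplication by $A$ changes the weight by $p-1$ and keeps the $q$-expansion. The first lemma says that there are no relations between expansions of sections whose weights differ modulo $p-1$.

\begin{lemma}\label{lem:indep}
Let $\sigma_i\in H^0(\mathcal X,\omega^{\kappa_i})$, finitely many, with $\kappa_i$ pairwise incongruent modulo $p-1$. If $\sum_i\sigma_i(q)=0$, then all $\sigma_i=0$.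
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the function field of $\mathcal X$, embedded in $\overline{\mathbb F}_p((q^{1/N_1}))$ by expansion at $\infty$. Choose a rational section $\omega_0$ of $\omega$ that generates $\omega$ at one supersingular point, and write $A=\alpha\omega_0^{p-1}$ with $\alpha\in\mathcal K$. By (G3), $\alpha$ has a simple zero at that point, so $Y^{p-1}-\alpha$ is irreducible over $\mathcal K$ by Eisenstein's criterion. The Laurent series $y=\omega_{\mathrm{can}}/\omega_0$ is a root, because $A(q)=1$ means $A=\omega_{\mathrm{can}}^{p-1}$. Hence $1,y,\dots,y^{p-2}$ are linearly independent over $\mathcal K$, and $y^{p-1}\in\mathcal K^\times$. Since $\sigma_i(q)=(\sigma_i/\omega_0^{\kappa_i})\,y^{-\kappa_i}$ with $\sigma_i/\omega_0^{\kappa_i}\in\mathcal K$, the claim follows.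
\end{proof}

The forms that we meet have $p$ in the level, so (G1) does not apply to them directly. We remove $p$ from the level by a trace, after multiplying by a form that is $\equiv1$ at $\infty$ and highly divisible by $p$ at the cusps not equivalent to $\infty$ under $\Gamma_0(p^\nu)$.

\begin{lemma}\label{lem:trace}
Let $\nu\ge0$ and let $f\in M_\kappa(\Gamma_\nu)$ be $O$-integral.
\begin{itemize}
\item[(a)] $\bar f$ is the $q$-expansion of a section of some weight $\kappa'\equiv\kappa\pmod{p-1}$.
\item[(b)] If $f\equiv0$, then $f|\gamma\equiv0$ for all $\gamma\in\Gamma_0(p^\nu)$.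
\item[(c)] If $\bar f$ is a nonzero constant, then $\kappa\equiv0\pmod{p-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\nu=0$, (a) and (b) are in (G1). Let $\nu\ge1$ and
\[
\mathcal R(\tau)=\frac{\Delta(\tau)^{p^\nu}}{\Delta(p^\nu\tau)}=\prod_{i\ge1}\biggl(\frac{(1-q^i)^{p^\nu}}{1-q^{ip^\nu}}\biggr)^{24}\equiv1\pmod p .
\]
It is holomorphic on $\mathbb H_1$ and invariant under $\Gamma_0(p^\nu)$ in weight $12(p^\nu-1)$. Let $\gamma\in\mathrm{SL}_2(\mathbb Z)$, $\gamma\notin\Gamma_0(p^\nu)$, so that $\gcd(c,p^\nu)=p^i$ with $i<\nu$. The first column $(p^\nu a,c)$ of $\mathrm{diag}(p^\nu,1)\gamma$ has greatest common divisor $p^i$, so $\mathrm{diag}(p^\nu,1)\gamma=\gamma''\left(\begin{smallmatrix}p^i&\beta\\0&p^{\nu-i}\end{smallmatrix}\right)$ with $\gamma''\in\mathrm{SL}_2(\mathbb Z)$ and $\beta\in\mathbb Z$. Comparing factors of automorphy gives $\Delta(p^\nu\,\cdot)|\gamma=p^{-12(\nu-i)}\Delta((p^i\tau+\beta)/p^{\nu-i})$, hence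
\[
\mathcal R|\gamma=p^{12(\nu-i)}\,\Delta(\tau)^{p^\nu}\big/\Delta\bigl((p^i\tau+\beta)/p^{\nu-i}\bigr).
\]
The denominator is an $O$-integral series whose leading term is a root of unity times $q^{p^{2i-\nu}}$. So $\mathcal R|\gamma$ is $p^{12}$ times an $O$-integral series, of order $p^\nu-p^{2i-\nu}\ge0$ in $q$; in particular $\mathcal R$ is a modular form.

Let $G=\sum_\delta(f\mathcal R^t)|\delta$, with $\delta$ running over representatives of $\Gamma_\nu\backslash\Gamma(N_1)$, including $\delta=1$. Then $G\in M_{\kappa+12t(p^\nu-1)}(\Gamma(N_1))$. The finitely many forms $f|g$, $g\in\mathrm{SL}_2(\mathbb Z)$, have bounded denominators; choose $t$ so large that $p^{12t}f|g\equiv0$ for all $g$. The representatives $\delta\ne1$ are not in $\Gamma_0(p^\nu)$, so their terms are $\equiv0$, and $G\equiv f\mathcal R^t\equiv f$. This gives (a).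

For (b), $G\equiv0$ implies $G|\gamma\equiv0$ by (G1). Let $\gamma\in\Gamma_0(p^\nu)$. Conjugation by $\gamma$ preserves $\Gamma(N_1)$ and $\Gamma_\nu$, so $\delta'=\gamma^{-1}\delta\gamma$ runs again over representatives, and
\[
G|\gamma=\sum_{\delta'}(f\mathcal R^t)|\gamma\delta'=\sum_{\delta'}(f|\gamma\delta')\,(\mathcal R|\delta')^t .
\]
The terms with $\delta'\ne1$ are $\equiv0$, so $(f|\gamma)\mathcal R^t\equiv0$. Since $\mathcal R^{-1}$ is a power series with integer coefficients, $f|\gamma\equiv0$.

For (c), let $\sigma$ be the section from (a). If $\kappa'\not\equiv0$, Lemma~\ref{lem:indep} applied to $\sigma$ and the constant section $-\bar f$ of weight $0$ gives $\bar f=0$.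
\end{proof}

The next lemma is the source of the bound $w(T)\le kI_s$. Suppose that $\bar f$, with $f$ of weight $k$, is the expansion of a section $g$ of weight $\kappa\equiv k\pmod{p-1}$ that vanishes at no supersingular point. If $f$ has level prime to $p$, then $\kappa\le k$: otherwise $g=A^x\bar f$ with $x>0$ by injectivity of $q$-expansions, and $g$ would vanish at every supersingular point. With $p$ in the level $\bar f$ need not be a section of weight $k$, and the weight produced by Lemma~\ref{lem:trace}(a) is not under control. Instead we use that $g$ and $A$ have no common zero. Then every section of large weight is a polynomial in $g$ and $A$ with coefficients of small weight, so its expansion is the reduction of a polynomial in $f$, and the orders of vanishing at $\infty$ that are possible on the two sides can be compared.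

\begin{lemma}\label{lem:bound}
Let $f\in M_k(\Gamma_s)$ be $O$-integral, and let $g$ be a section of weight $\kappa\equiv k\pmod{p-1}$ with $g(q)=\bar f$ which vanishes at no supersingular point. Then $\kappa\le kI_s$.
\end{lemma}

\begin{proof}
Since $g\ne0$ we have $f\ne0$, so $k\ge0$, and we may assume $\kappa=k+(p-1)x$ with $x>0$.

\emph{Claim.} For $\kappa_0\ge x(p-1)+2$ and $t\ge0$, every section $u$ of weight $\kappa_0+t\kappa$ can be written $u=\sum_{i=0}^t\sigma_i\,g^iA^{(t-i)x}$ with sections $\sigma_i$ of weight $\kappa_0+(t-i)k$.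

We use induction on $t$, for all $\kappa_0$ at once; for $t=0$ take $\sigma_0=u$. Let $t\ge1$ and let $\mathcal Z$ be the divisor of $A^x$. Then $\omega^{\kappa_0}(-\mathcal Z)\cong\omega^{\kappa_0-x(p-1)}$ has vanishing $H^1$ by (G1), so $H^0(\mathcal X,\omega^{\kappa_0})\to H^0(\mathcal Z,\omega^{\kappa_0}|_{\mathcal Z})$ is surjective. As $g$ does not vanish on the support of $\mathcal Z$, the quotient $u/g^t$ is a section of $\omega^{\kappa_0}$ near $\mathcal Z$; let $\sigma_t$ be a global section with the same restriction to $\mathcal Z$. Then $u-\sigma_tg^t=A^xu'$, where $u'$ has weight $\kappa_0+t\kappa-x(p-1)=(\kappa_0+k)+(t-1)\kappa$. The induction hypothesis, with $\kappa_0+k\ge\kappa_0$ in place of $\kappa_0$, applies to $u'$ and proves the claim.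

Fix $\kappa_0=x(p-1)+2$ and let $g_{\mathcal X}$ be the genus. By Riemann--Roch there is a section $u\ne0$ of weight $\kappa_0+t\kappa$ vanishing at $\infty$ to order at least $(\kappa_0+t\kappa)\deg\omega-g_{\mathcal X}$. Write $u$ as in the claim, lift the $\sigma_i$ to $O$-integral forms $\tilde\sigma_i$ on $\Gamma(N_1)$ by (G1), and put $G=\sum_i\tilde\sigma_if^i\in M_{\kappa_0+tk}(\Gamma_s)$. Since $A(q)=1$, we have $\bar G=u(q)\neq0$.

Now we bound $\mathrm{ord}\,\bar G$ from above by Sturm's argument. For each representative $\gamma\ne1$ of $\Gamma_s\backslash\Gamma(N_1)$ scale $G|\gamma$ so that it is $O$-integral with nonzero reduction; this is possible because its coefficients lie in a number field and have bounded denominators. The product of $G$ and these $I_s-1$ series is an $O$-integral form in $M_{(\kappa_0+tk)I_s}(\Gamma(N_1))$ with nonzero reduction of order at least $\mathrm{ord}\,\bar G$. A nonzero section of weight $\kappa'$ vanishes at $\infty$ to order at most $\kappa'\deg\omega$. Therefore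
\[
(\kappa_0+t\kappa)\deg\omega-g_{\mathcal X}\le(\kappa_0+tk)I_s\deg\omega\qquad\text{for all }t,
\]
and $t\to\infty$ gives $\kappa\le kI_s$.
\end{proof}

The sections without supersingular zeros will come from $\theta(\tau)=\sum_{t\in\mathbb Z}q^{t^2}$.

\begin{lemma}\label{lem:nozero}
Let $u_1,\dots,u_r$ and $n_1,\dots,n_r$ be positive integers with $4u_j\mid N_1$ and $\sum n_j=2w$ even. Then $\vartheta(\tau)=\prod_j\theta(u_j\tau)^{n_j}$ lies in $M_w(\Gamma(N_1))$, and the section $\bar\vartheta$ has no zeros off the cusps.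
\end{lemma}

\begin{proof}
The series $\vartheta$ is the theta series of a diagonal form in $2w$ variables of level $4\,\mathrm{lcm}(u_j)$, so ($\Theta$) gives the first claim. The product formula $\theta(\tau)=\eta(2\tau)^5\eta(\tau)^{-2}\eta(4\tau)^{-2}$ yields
\[
\vartheta^{24}\prod_j\bigl(\Delta(u_j\tau)\Delta(4u_j\tau)\bigr)^{2n_j}=\prod_j\Delta(2u_j\tau)^{5n_j},
\]
and by (G1) the same identity holds for the sections. So it suffices to show that for $u\mid N_1$ the reduction of $\Delta_u(\tau)=\Delta(u\tau)$ has no zero off the cusps. As in the proof of Lemma~\ref{lem:trace}, each $\Delta_u|\gamma$ has the form $\delta_0^{-12}\Delta((\alpha\tau+\beta)/\delta_0)$ with $\alpha\delta_0=u$; it is an $O$-integral form on $\Gamma(N_1)$ with leading coefficient in $O^\times$ and without zeros on $\mathbb H_1$. The product of the $\Delta_u|\gamma$ over $\Gamma_0(u)\backslash\mathrm{SL}_2(\mathbb Z)$ is a form of level one and weight $12\iota$, $\iota=[\mathrm{SL}_2(\mathbb Z):\Gamma_0(u)]$, without zeros on $\mathbb H_1$. By the valence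 formula it equals $C\Delta^\iota$, and $C\in O^\times$ is the product of the leading coefficients. Thus $\bar\Delta_u$ times another section is $\bar C\bar\Delta^\iota$, which has no zeros off the cusps by (G2).
\end{proof}

\begin{remark}
A factor of size about $p^s$ in Lemma~\ref{lem:bound} is needed. For $4\mid N_1$ the form $f=\theta(p^s\tau)^2\in M_1(\Gamma_s)$ is congruent to $\theta^{2p^s}$, whose reduction has weight $p^s$ and no supersingular zero by Lemma~\ref{lem:nozero}; the lemma allows $I_s=p^s+p^{s-1}$ for $s\ge1$.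
\end{remark}

\section{The Fourier--Jacobi coefficient at a lattice}\label{sec:FJ}

In Sections~\ref{sec:FJ}--\ref{sec:b}, $F$ is as in Theorem~\ref{thm:b}. The form $\Phi^{n-1}F$ of degree $r+1$ has the same weight, level and character and the same numbers $a_F(L)$. Its coefficients of rank $r+1$ are coefficients of $F$ of rank $r+1$, hence $\equiv0$, and some $a_F(L)$ is a unit. So we may assume $n=1$. Write $b=b_F$.

The numbers $b(M)$ are read off from indices $\mathrm{diag}(S,0)$, which carry no visible modularity. The extra variable supplies it: the indices of size $r+1$ with upper left block $S$ assemble into a function on $\mathbb H_1\times\mathbb C^r$, and the singularity of $F$ determines this function modulo $p$.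

Fix a lattice $L$ of rank $r$ with basis $e_1,\dots,e_r$ and Gram matrix $S$. Write $Z=\left(\begin{smallmatrix}Z_1&z\\{}^tz&\tau\end{smallmatrix}\right)$ with $\tau\in\mathbb H_1$, and let $\phi(\tau,z)$ be the coefficient of $\mathbf e(\mathrm{tr}(SZ_1))$ in $F$. Identify $z\in\mathbb C^r$ with $\sum z_ie_i\in L\otimes\mathbb C$ and $R\in\mathbb Z^r$ with $x\in L^\#$ as in Section~\ref{sec:lattices}. For $T=\left(\begin{smallmatrix}S&R/2\\{}^tR/2&t\end{smallmatrix}\right)$ we have $\mathrm{tr}(TZ)=\mathrm{tr}(SZ_1)+B(x,z)+t\tau$ and $\det T=(t-Q(x))\det S$. Writing $a(x,t)=a_F(T)$,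
\[
\phi(\tau,z)=\sum_{x\in L^\#}\ \sum_{t\in\mathbb Z,\ t\ge Q(x)}a(x,t)\,q^t\,\mathbf e(B(x,z)).
\]

\begin{proposition}\label{prop:key}
We have $a(x,t)\equiv0\pmod p$ if $t\ne Q(x)$, and $a(x,t)=\sum_{M\supseteq L,\ M\ni x}b(M)$ if $t=Q(x)$. In other words, coefficient by coefficient,
\[
\phi(\tau,z)\equiv\sum_{M\supseteq L}b(M)\sum_{x\in M}q^{Q(x)}\mathbf e(B(x,z))\pmod p.
\]
\end{proposition}

\begin{proof}
If $t>Q(x)$, then $T$ has rank $r+1$ and $a(x,t)\equiv0$ because $F$ is singular. If $t=Q(x)\in\mathbb Z$, then $T$ is the Gram matrix of $e_1,\dots,e_r,x$. These vectors span $M_0=L+\mathbb Zx$, an overlattice since $Q(l+ix)=Q(l)+iB(l,x)+i^2Q(x)\in\mathbb Z$. The kernel of $\mathbb Z^{r+1}\to M_0$ is primitive of rank one, so in a suitable basis of $\mathbb Z^{r+1}$ the matrix $T$ becomes $\mathrm{diag}(S_0,0)$ with $S_0$ a Gram matrix of $M_0$. By Lemma~\ref{lem:GL} and \eqref{eq:b}, $a(x,t)=a_F(M_0)=\sum_{M\supseteq M_0}b(M)$. The last formula follows because every overlattice $M$ lies in $L^\#$ and has $Q(M)\subset\mathbb Z$.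
\end{proof}

For a function $\psi$ on $\mathbb H_1\times(L\otimes\mathbb C)$, an integer $\kappa$ and $\gamma\in\mathrm{SL}_2(\mathbb Z)$ put
\[
(\psi|_\kappa\gamma)(\tau,z)=(c\tau+d)^{-\kappa}\,\mathbf e\Bigl(-\frac{cQ(z)}{c\tau+d}\Bigr)\psi\Bigl(\gamma\tau,\frac z{c\tau+d}\Bigr).
\]
Embed $\gamma$ in $\mathrm{Sp}_{r+1}(\mathbb Z)$ as the element $\tilde\gamma$ with blocks $\mathrm{diag}(1_r,a)$, $\mathrm{diag}(0_r,b)$, $\mathrm{diag}(0_r,c)$, $\mathrm{diag}(1_r,d)$. It sends $(Z_1,z,\tau)$ to $\bigl(Z_1-\frac{c\,z\,{}^tz}{c\tau+d},\frac z{c\tau+d},\gamma\tau\bigr)$. Thus $|_\kappa$ is the action of $\tilde\gamma$ on the functions $\psi(\tau,z)\mathbf e(\mathrm{tr}(SZ_1))$, hence a right action, and $\phi|_k\gamma$ is the coefficient of $\mathbf e(\mathrm{tr}(SZ_1))$ in $(c\tau+d)^{-k}F(\tilde\gamma Z)$. We record three properties.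
\begin{itemize}
\item[(J1)] $\phi|_k\gamma=\chi(d)\phi$ for $\gamma\in\Gamma_0(N)$.
\item[(J2)] $\phi(\tau,z+\lambda\tau+\mu)=\mathbf e(-Q(\lambda)\tau-B(\lambda,z))\phi(\tau,z)$ for $\lambda,\mu\in L$. This is the invariance of $F$ under $Z\mapsto UZ\,{}^tU$ with $U=\left(\begin{smallmatrix}1&\lambda\\0&1\end{smallmatrix}\right)$, which sends $(Z_1,z,\tau)$ to $(Z_1+\lambda\,{}^tz+z\,{}^t\lambda+\tau\lambda\,{}^t\lambda,\ z+\lambda\tau,\ \tau)$, together with $B(L^\#,\mu)\subset\mathbb Z$.
\item[(J3)] For every $\gamma\in\mathrm{SL}_2(\mathbb Z)$, $\phi|_k\gamma=\sum a'(x,t)q^t\mathbf e(B(x,z))$ with $x\in N^{-1}L^\#$, $t\in N^{-1}\mathbb Z$ and $t\ge Q(x)$. Indeed $(c\tau+d)^{-k}F(\tilde\gamma Z)$ is a modular form of degree $r+1\ge2$ for the principal congruence subgroup of level $N$, and by the Koecher principle its Fourier expansion is supported on semidefinite elements of $N^{-1}\Lambda_{r+1}$.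
\end{itemize}

\subsection*{The lattice $x^2+p^2y^2$}
The simplest lattice that Theorem~\ref{thm:main} must exclude when $p\nmid N$ is $L=\mathbb Z^2$ with $Q=x^2+p^2y^2$, of level $4p^2$ and with $w(L)=\frac{p^2+1}2$. Let $r=2$, $p\nmid N$, and suppose $b(L)\not\equiv0$. We show $k\ge\frac{p^2+1}2$, that is, $j\ge p+1$ if $k=1+j\frac{p-1}2$.

Here $L^\#=\frac12\mathbb Z\times\frac1{2p^2}\mathbb Z$. On $D_p$, generated by $(0,p^{-2})$, we have $Q(0,tp^{-2})=t^2/p^2$, an integer only if $p\mid t$. On the three nonzero elements of $D_{p'}$, represented by $(\frac12,0)$, $(0,\frac12)$, $(\frac12,\frac12)$, the values of $Q$ are $\frac14,\frac14,\frac12$ modulo $\mathbb Z$. So the only proper overlattice is $M=\mathbb Z\times p^{-1}\mathbb Z$, isometric to $x^2+y^2$. Let $4N\mid N_1$. By (J1) and (J3), $f(\tau)=\phi(\tau,0)\in M_k(\Gamma(N_1))$, and Proposition~\ref{prop:key} gives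
\[
f\equiv b(L)\,\theta(\tau)\theta(p^2\tau)+b(M)\,\theta(\tau)^2\equiv b(L)\,\theta^{p^2+1}+b(M)\,\theta^2 .
\]
The two terms have weights $\frac{p^2+1}2$ and $1$, which differ by $(p-1)\frac{p+1}2$. So
\[
g=\bar b(L)\,\overline{\theta^{p^2+1}}+\bar b(M)\,A^{(p+1)/2}\,\overline{\theta^2}
\]
is a section of weight $\frac{p^2+1}2$ with $g(q)=\bar f$. At a supersingular point the second term vanishes and the first does not, by Lemma~\ref{lem:nozero}. Lemma~\ref{lem:indep} gives $k\equiv\frac{p^2+1}2\pmod{p-1}$. If $k$ were smaller than $\frac{p^2+1}2$, then $g=A^x\bar f$ with $x>0$ would vanish at the supersingular points. This proves the claim.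

The example shows why $b$ is the right function: the overlattice contributes in lower weight, so the Hasse invariant kills its term, whatever $b(M)$ is. Three things change in general. The lattice need not be diagonal, so we cut out a diagonal sublattice by evaluating $\phi$ at torsion points instead of $z=0$. The weights of the overlattices are known only by induction. And $p$ may divide $N$, which is handled by Lemma~\ref{lem:bound}.

\section{The level away from $p$}\label{sec:a}

We prove Theorem~\ref{thm:b}(a). The function $\phi$ is a combination of the theta functions of the cosets of $L$ in $L^\#$, with coefficients forming a vector-valued modular form $h$. Modulo $p$ this form is a constant vector, and the modularity of $h$ will make the vector almost invariant under the Weil representation of $\Gamma_0(N')$.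

\subsection*{The Weil representation}
For $\mu\in D=D_L$ let $\theta_\mu(\tau,z)=\sum_{x\in\mu}q^{Q(x)}\mathbf e(B(x,z))$, where $\mu$ is viewed as a coset of $L$. These functions involve disjoint sets of exponentials $\mathbf e(B(x,z))$, so they are linearly independent over the functions of $\tau$. Let $P=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and $J=\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$. The definition and the Poisson summation formula show that the column vector $(\theta_\mu)_\mu$ satisfies $(\theta_\mu)|_{r/2}\gamma=W(\gamma)(\theta_\mu)$ for $\gamma=P,J$, with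
\[
W(P)=\mathrm{diag}\bigl(\mathbf e(Q(\mu))\bigr)_{\mu},\qquad W(J)=\frac{(-i)^{r/2}}{\sqrt{|D|}}\bigl(\mathbf e(-B(\mu,\mu'))\bigr)_{\mu,\mu'} .
\]
Both matrices are unitary and $P,J$ generate $\mathrm{SL}_2(\mathbb Z)$, so the relation defines a unitary representation $W$ of $\mathrm{SL}_2(\mathbb Z)$ on $\mathbb C^D$, the Weil representation. We use the classical fact:

\medskip\noindent
\textbf{(W)} \emph{$W(\gamma)=1$ for $\gamma\in\Gamma(\mathrm{level}(L))$. In particular, for any lattice $K$ of even rank $2w$ and $\mu\in K^\#/K$, the series $\sum_{x\in\mu}q^{Q(x)}$ lies in $M_w(\Gamma(\mathrm{level}(K)))$.}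
\medskip

We write $W^c$ for the entrywise complex conjugate, so that $W^c(\gamma)={}^tW(\gamma)^{-1}$, and $\mathbf 1_U$ for the indicator vector of a subset $U$, with $\mathbf 1_\mu=\mathbf 1_{\{\mu\}}$. For a lattice $M$ of rank $r$ in $L\otimes\mathbb Q$ let $\theta_M(\tau,z)=\sum_{x\in M}q^{Q(x)}\mathbf e(B(x,z))$. Then
\begin{equation}\label{eq:theta0}
\theta_M|_{r/2}\gamma=\chi_M(d)\,\theta_M\qquad(\gamma\in\Gamma_0(\mathrm{level}(M))).
\end{equation}
To see this, let $S_M$ be a Gram matrix of $M$ and take the coefficient of $\mathbf e(\mathrm{tr}(S_MZ_1))$ in $\vartheta_{S_M}^{(r+1)}$. It is the sum of $q^{S_M[x]}\mathbf e(2\,{}^tz\,{}^tX_1S_Mx)$ over the $(X_1,x)$ with $S_M[X_1]=S_M$, and the substitution $x\mapsto X_1x$ turns it into $\varepsilon(M)\theta_M$. Now (J1) for $\vartheta_{S_M}^{(r+1)}$, which holds by ($\Theta$), is \eqref{eq:theta0}.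

The factor $|D|^{-1/2}$ in $W(J)$ is not $p$-integral if $p\mid|D|$, so $W$ cannot be reduced modulo $\mathfrak m$. The next lemma isolates the part that can. Identify $\mathbb C^D=\mathbb C^{D_p}\otimes\mathbb C^{D_{p'}}$, and fix $\nu\ge1$ and $N_1$ such that $p^\nu N_1$ is divisible by both $N$ and $\mathrm{level}(L)$.

\begin{lemma}\label{lem:W}
\begin{itemize}
\item[(i)] For $\gamma\in\Gamma(p^\nu)$ we have $W(\gamma)=1\otimes W'(\gamma)$, where $W'(\gamma)$ is unitary and $W'^c(\gamma)$ has entries in $O$. If $p^\nu\mid a$, then $W'(J^{-1}P^aJ)=\mathcal F^{-1}\mathrm{diag}(\mathbf e(aQ(\mu)))\mathcal F$ with $\mathcal F=(\mathbf e(-B(\mu,\mu')))_{\mu,\mu'\in D_{p'}}$.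
\item[(ii)] For $\gamma\in\Gamma_\nu$ and $\mu\in D_{p'}$, the row of $W(\gamma)$ with index $\mu$ is $\chi_p(d)^{v(L)}\,{}^t\mathbf 1_\mu$.
\item[(iii)] Let $M\supseteq L$ and $U_M=(M/L)\cap D_{p'}$. Then $W'^c(\gamma)\mathbf 1_{U_M}=\chi'_M(d)\mathbf 1_{U_M}$ for $\gamma\in\Gamma(p^\nu)\cap\Gamma_0(\mathrm{level}'(M))$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By (W), $W$ factors through $\mathrm{SL}_2(\mathbb Z/p^\nu)\times\mathrm{SL}_2(\mathbb Z/N_1)$, and the image of $\Gamma(p^\nu)$ is the second factor. If $p^\nu\mid a$, then $aQ(D_p)=0$ and $W(P^a)=1\otimes\mathrm{diag}(\mathbf e(aQ(\mu)))$. As $D_p\perp D_{p'}$, the matrix $W(J)$ is a scalar times $\mathcal F_p\otimes\mathcal F$, with $\mathcal F_p$ defined like $\mathcal F$ for $D_p$. This gives the formula for $J^{-1}P^aJ$. The matrices $P$ and $J^{-1}PJ=\left(\begin{smallmatrix}1&0\\-1&1\end{smallmatrix}\right)$ generate $\mathrm{SL}_2(\mathbb Z)$; so for $a\equiv0\pmod{p^\nu}$, $a\equiv1\pmod{N_1}$, every element of the finite group $1\times\mathrm{SL}_2(\mathbb Z/N_1)$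 is a product of images of $P^a$ and $J^{-1}P^aJ$. Since $\mathcal F^{-1}=|D_{p'}|^{-1}\mathcal F^c$, all entries of $W'(\gamma)$ lie in the ring generated by the roots of unity and $|D_{p'}|^{-1}$, which is contained in $O$ and stable under complex conjugation.

(ii) Exchanging the roles of $p^\nu$ and $N_1$ in (i) gives $W(\gamma)=W''(\gamma)\otimes1$ for $\gamma\in\Gamma(N_1)$. For $\gamma\in\Gamma_\nu\subset\Gamma_0(\mathrm{level}(L))$, \eqref{eq:theta0} with $M=L$ says that row $0$ of $W(\gamma)$ is $\chi_L(d)\,{}^t\mathbf 1_0$, and $\chi_L(d)=\chi_p(d)^{v(L)}$ because $d\equiv1\pmod{\mathrm{level}'(L)}$. So row $0$ of $W''(\gamma)$ is $\chi_p(d)^{v(L)}\,{}^t\mathbf 1_0$, which is the claim.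

(iii) Let $M_1$ be the preimage of $U_M$ in $L^\#$. Then $L\subseteq M_1\subseteq M$, the index $[M_1:L]$ is prime to $p$, and $[M:M_1]$ is a power of $p$. Hence $\mathrm{level}'(M_1)=\mathrm{level}'(M)$, the $p$-part of $\mathrm{level}(M_1)$ is that of $\mathrm{level}(L)$ and divides $p^\nu$, and $\mathrm{disc}'(M_1)=\mathrm{disc}'(M)$ because $\mathrm{disc}(M_1)=[M:M_1]^2\mathrm{disc}(M)$. For $\gamma$ as stated, $\gamma\in\Gamma_0(\mathrm{level}(M_1))$ and $\chi_{M_1}(d)=\chi'_M(d)$ since $d\equiv1\pmod p$. As $\theta_{M_1}=\sum_{\mu\in U_M}\theta_\mu$, \eqref{eq:theta0} gives ${}^t\mathbf 1_{U_M}W'(\gamma)=\chi'_M(d)\,{}^t\mathbf 1_{U_M}$. Transpose, multiply by $W'^c(\gamma)={}^tW'(\gamma)^{-1}$, and use $\chi_M'(d)=\pm1$.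
\end{proof}

\subsection*{The theta decomposition}
By (J2), $a(x+\lambda,t+B(x,\lambda)+Q(\lambda))=a(x,t)$ for $\lambda\in L$, so $h_\mu(\tau)=\sum_ta(x,t)q^{t-Q(x)}$ does not depend on the choice of $x\in\mu$, and $\phi=\sum_\mu h_\mu\theta_\mu$. By Proposition~\ref{prop:key}, $h_\mu$ is congruent to a constant:
\begin{equation}\label{eq:hconst}
h_\mu\equiv\beta_\mu:=\sum_{M\supseteq L,\ \mu\in M/L}b(M)\pmod p .
\end{equation}
Let $h=(h_\mu)_\mu$, acted on in weight $k-\frac r2$. For $\gamma\in\mathrm{SL}_2(\mathbb Z)$ we have $\phi|_k\gamma={}^t(h|\gamma)\,W(\gamma)\,(\theta_\mu)$. Two consequences follow. By (J1) and the independence of the $\theta_\mu$,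
\begin{equation}\label{eq:htrans}
h|\gamma=\chi(d)\,W^c(\gamma)\,h\qquad(\gamma\in\Gamma_0(N)).
\end{equation}
And by (J3), comparing the coefficients of $\mathbf e(B(x,z))$, the components of ${}^tW(\gamma)(h|\gamma)$ have expansions in nonnegative powers of $q$; so the $h_\mu$ are modular forms on $\Gamma(p^\nu N_1)$, holomorphic at all cusps. By Theorem~\ref{thm:BK}, $k-\frac r2=j\frac{p-1}2$ with $j\in\mathbb Z$. If $j<0$, then $h=0$ for every $L$; since $a_F(L)$ is the constant term of $h_0$, all $a_F(L)$ would vanish. So $j\ge0$.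

Formula \eqref{eq:htrans} becomes a condition on the vector $(\beta_\mu)$ only if we know $h|\gamma$ modulo $\mathfrak m$ by an independent argument. Lemma~\ref{lem:trace}(b) provides it: we compare $h_\mu$ with a constant times $\mathcal E^j$, where $\mathcal E=\mathcal E^{(1)}$, which is fixed by $\Gamma(p)$.

\begin{lemma}\label{lem:hgamma}
For $\mu\in D_{p'}$ and $\gamma\in\Gamma(p^\nu)$ we have $h_\mu|\gamma\equiv\beta_\mu$.
\end{lemma}

\begin{proof}
On $\Gamma_\nu\subset\Gamma_0(N)$ we have $\chi(d)=\chi_p(d)^e$. By \eqref{eq:htrans} and Lemma~\ref{lem:W}(ii), $h_\mu\in M_{j(p-1)/2}(\Gamma_\nu,\chi_p^{e'})$, where $e'\in\{0,1\}$ and $e'\equiv e+v(L)\pmod 2$. So $h_\mu\mathcal E^{e'}$ has weight $(j+e')\frac{p-1}2$, trivial character and reduction $\bar\beta_\mu$.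

If $\beta_\mu\not\equiv0$, Lemma~\ref{lem:trace}(c) gives $j\equiv e'\pmod2$. Then $\mathcal E^j$ has the weight and character of $h_\mu$, and $f=(h_\mu-\beta_\mu\mathcal E^j)\mathcal E^{e'}$ is a form on $\Gamma_\nu$ with trivial character and $f\equiv0$. For $\gamma\in\Gamma(p^\nu)$ we have $\mathcal E|\gamma=\mathcal E$, so Lemma~\ref{lem:trace}(b) gives $(h_\mu|\gamma-\beta_\mu\mathcal E^j)\mathcal E^{e'}\equiv0$. Since $\mathcal E^{-1}$ is a power series with integer coefficients and $\mathcal E\equiv1$, the claim follows. If $\beta_\mu\equiv0$, apply Lemma~\ref{lem:trace}(b) to $f=h_\mu\mathcal E^{e'}\equiv0$ and divide by $\mathcal E^{e'}$ again.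
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:b}(a)]
Let $\Gamma'=\Gamma_0(N')\cap\Gamma(p^\nu)\subset\Gamma_0(N)$. For $\gamma\in\Gamma'$ we have $\chi(d)=\chi'(d)$ and $W^c(\gamma)=1\otimes W'^c(\gamma)$. Take the components $\mu\in D_{p'}$ in \eqref{eq:htrans} and reduce, using Lemma~\ref{lem:hgamma} on the left and \eqref{eq:hconst} and Lemma~\ref{lem:W}(i) on the right:
\begin{equation}\label{eq:inv}
\beta'\equiv\chi'(d)\,W'^c(\gamma)\,\beta',\qquad\beta'=\sum_{M\supseteq L}b(M)\mathbf 1_{U_M}.
\end{equation}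
Suppose that (a) fails, and choose $L$ with $b(L)\not\equiv0$ violating (a) and with $|D_L|$ minimal. Every $M\supsetneq L$ with $b(M)\not\equiv0$ satisfies (a), so $\Gamma'\subset\Gamma_0(\mathrm{level}'(M))$ and Lemma~\ref{lem:W}(iii) gives $\chi'(d)W'^c(\gamma)\mathbf 1_{U_M}=\mathbf 1_{U_M}$. These terms cancel in \eqref{eq:inv}, the terms with $b(M)\equiv0$ are $\equiv 0$, and $b(L)$ is a unit. What remains is
\begin{equation}\label{eq:e0}
\mathbf 1_0\equiv\chi'(d)\,W'^c(\gamma)\,\mathbf 1_0\qquad(\gamma\in\Gamma').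
\end{equation}
Choose $a\equiv N'\pmod{N_1}$, $a\equiv0\pmod{p^\nu}$, and take $\gamma=\left(\begin{smallmatrix}1&0\\a&1\end{smallmatrix}\right)=J^{-1}P^{-a}J\in\Gamma'$. On $D_{p'}$ we have $aQ=N'Q$, because $N_1Q(D_{p'})=0$. Multiply \eqref{eq:e0} by $\mathcal F^c$, which has entries in $O$ and sends $\mathbf 1_0$ to the vector with all entries $1$. By Lemma~\ref{lem:W}(i) we get $1\equiv\mathbf e(N'Q(\mu))$ for all $\mu\in D_{p'}$. Roots of unity of order prime to $p$ are distinct modulo $\mathfrak m$, so $N'Q(D_{p'})=0$, that is, $\mathrm{level}'(L)\mid N'$. Now Lemma~\ref{lem:W}(iii) applies to $M=L$, and \eqref{eq:e0} becomes $1\equiv\chi'(d)\chi'_L(d)$. As $p$ is odd, $\chi'(d)=\chi'_L(d)$, and $d$ takes all values in $(\mathbb Z/N')^\times$ since $\mathrm{SL}_2(\mathbb Z)\to\mathrm{SL}_2(\mathbb Z/N')\times\mathrm{SL}_2(\mathbb Z/p^\nu)$ is surjective. So $L$ satisfies (a), a contradiction.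
\end{proof}

\section{The weight of a lattice at $p$}\label{sec:b}

We prove Theorem~\ref{thm:b}(b), following the example of Section~\ref{sec:FJ}. The reduction of $\phi(\tau,0)$ contains the theta series of $L$, about whose zeros modulo $p$ we know nothing. We replace it by the theta series of a diagonal sublattice of index prime to $p$, to which Lemma~\ref{lem:nozero} applies.

\subsection*{Values at torsion points}
Let $\ell\ge1$ be prime to $p$, let $N'\ell^2\mid N_1$, and for $y\in\ell^{-1}L$ put $f_y(\tau)=\phi(\tau,y)$.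

\begin{lemma}\label{lem:fy}
$f_y\in M_k(\Gamma_s,\chi_p^e)$, and $f_y$ is $O$-integral.
\end{lemma}

\begin{proof}
Setting $z=(c\tau+d)y$ in the definition of $\phi|_k\gamma$ gives, for every $\gamma\in\mathrm{SL}_2(\mathbb Z)$,
\[
(f_y|\gamma)(\tau)=\mathbf e\bigl(c(c\tau+d)Q(y)\bigr)\,(\phi|_k\gamma)\bigl(\tau,(c\tau+d)y\bigr).
\]
Let $\gamma\in\Gamma_s$. Then $\gamma\in\Gamma_0(N)$, $\chi(d)=\chi_p(d)^e$, and $\gamma\equiv1\pmod{\ell^2}$. Write $(c\tau+d)y=y+\lambda\tau+\mu$ with $\lambda=cy$ and $\mu=(d-1)y$ in $L$. By (J1) and (J2),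
\[
f_y|\gamma=\chi(d)\,\mathbf e\bigl(c^2Q(y)\tau+cdQ(y)-c^2Q(y)\tau-2cQ(y)\bigr)f_y=\chi(d)\,\mathbf e\bigl(c(d-2)Q(y)\bigr)f_y,
\]
and $cQ(y)\in\mathbb Z$ since $\ell^2\mid c$. For arbitrary $\gamma$, (J3) shows that the exponents of $q$ in $f_y|\gamma$ are $t+cB(x,y)+c^2Q(y)\ge Q(x+cy)\ge0$. Finally, the coefficient of $q^t$ in $f_y$ is the finite sum $\sum_{Q(x)\le t}a(x,t)\mathbf e(B(x,y))\in O$.
\end{proof}

In dual bases, $B$ induces the standard perfect pairing between $L^\#/\ell L^\#$ and $\ell^{-1}L/L$, both isomorphic to $(\mathbb Z/\ell)^r$. So every function $\xi:L^\#/\ell L^\#\to\{0,1\}$ has an expansion $\xi(x)=\sum_yc_y\mathbf e(B(x,y))$ with $c_y=\ell^{-r}\sum_x\xi(x)\mathbf e(-B(x,y))\in O$. The form $f_\xi=\sum_yc_yf_y=\sum_{x,t}\xi(x)a(x,t)q^t$ lies in $M_k(\Gamma_s,\chi_p^e)$, and Proposition~\ref{prop:key} gives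
\begin{equation}\label{eq:fxi}
f_\xi\equiv\sum_{M\supseteq L}b(M)\,\Theta_{M},\qquad\Theta_{M}=\sum_{x\in M}\xi(x)\,q^{Q(x)}.
\end{equation}

\subsection*{Choice of $\xi$}
Since $p$ is odd, $L\otimes\mathbb Z_{(p)}$ has an orthogonal basis $v_1,\dots,v_r$, and after scaling by integers prime to $p$ we have $v_j\in L$. Then $Q(v_j)=p^{i_j}u_j$ with positive integers $u_j$ prime to $p$, $\sum_jp^{i_j}=2w(L)$, and $L'=\bigoplus\mathbb Zv_j$ has index $\ell_0$ prime to $p$ in $L$. Put $\ell=\ell_0|D_{p'}|$ and let $\xi$ be the indicator function of $L'+\ell L^\#$. We claim that $\xi|_L$ is the indicator function of $L'$. Since $L'\subseteq L$, we have $(L'+\ell L^\#)\cap L=L'+(\ell L^\#\cap L)$, so it suffices to show $\ell L^\#\cap L\subseteq\ell_0L\subseteq L'$. An element of $\ell L^\#\cap L$ is $\ell_0z$ with $z\in|D_{p'}|L^\#$. The class of $z$ in $D$ lies in $D_p$ and is killed by $\ell_0$, hence is zero, so $z\in L$.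

\begin{lemma}\label{lem:sections}
There is an $N_1$, divisible by $N'\ell^2$ and depending on $L$, such that:
\begin{itemize}
\item[(i)] for each $M\supseteq L$, $\overline\Theta_M$ is the $q$-expansion of a section $\sigma_M$ of weight $w(M)$;
\item[(ii)] $\sigma_L$ vanishes at no supersingular point.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Apply the construction above to $M$: let $M'=\bigoplus\mathbb Zv'_j\subseteq M$ be orthogonal, of index $m_0$ prime to $p$, with $Q(v'_j)=p^{i'_j}u'_j$ and $\sum_jp^{i'_j}=2w(M)$. Since $M'\subseteq L^\#$, the function $\xi$ is constant on cosets of $m_0\ell M'$. The lattice $M\subseteq m_0^{-1}M'$ is a finite union of such cosets, so $\Theta_M$ is a finite sum of series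
\[
\prod_j\ \sum_{t\in\alpha_j+m_0\ell\mathbb Z}q^{p^{i'_j}u'_jt^2}\ \equiv\ \prod_j\Bigl(\sum_{t\in\alpha_j+m_0\ell\mathbb Z}q^{u'_jt^2}\Bigr)^{p^{i'_j}}\pmod p,\qquad\alpha_j\in m_0^{-1}\mathbb Z .
\]
Let $K=(m_0\ell\mathbb Z)^{2w(M)}$ with the diagonal form in which $u_j'$ occurs $p^{i'_j}$ times. The right side is the theta series of the coset of the vector whose coordinates are the $\alpha_j$, each repeated $p^{i_j'}$ times. This vector lies in $K^\#$ because $2u'_j\alpha_jm_0\ell\in\mathbb Z$, and $\mathrm{level}(K)=4(m_0\ell)^2\mathrm{lcm}(u'_j)$ is prime to $p$. By (W) the series lies in $M_{w(M)}(\Gamma(\mathrm{level}(K)))$. Let $N_1$ be a common multiple, prime to $p$, of $N'\ell^2$, of the $4u_j$, and of these levels for the finitely many $M$, and apply (G1).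

(ii) By the choice of $\xi$, $\Theta_L=\prod_j\theta(p^{i_j}u_j\tau)\equiv\prod_j\theta(u_j\tau)^{p^{i_j}}$. The right side has weight $w(L)$, so its reduction is $\sigma_L$ by injectivity of $q$-expansions. Apply Lemma~\ref{lem:nozero} and (G3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:b}(b)]
Suppose that (b) fails, and choose $L$ with $b(L)\not\equiv0$ violating (b) and with $|D_L|$ minimal. Let $\mathcal M$ be the set of $M\supsetneq L$ with $b(M)\not\equiv0$, and $k_1=k+e\frac{p-1}2$. Every $M\in\mathcal M$ has $w(M)\equiv k_1\pmod{p-1}$ and $w(M)\le kI_s$.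

\emph{The congruence.} The form $f_\xi\mathcal E^e$ lies in $M_{k_1}(\Gamma_s)$ with trivial character; recall that $e=1$ implies $s\ge1$. By Lemma~\ref{lem:trace}(a), $\bar f_\xi$ is the expansion of a section $\sigma$ of weight $\equiv k_1\pmod{p-1}$. Multiply $\sigma$ and the $\sigma_M$, $M\in\mathcal M$, by powers of $A$ to bring them to a common weight $\kappa\equiv k_1$. By \eqref{eq:fxi}, the resulting section of weight $\kappa$ with expansion $\bar f_\xi-\sum_{M\in\mathcal M}\bar b(M)\overline\Theta_M$ has the same expansion as $\bar b(L)\sigma_L$. If $w(L)\not\equiv k_1$, Lemma~\ref{lem:indep} gives $\bar b(L)\sigma_L=0$, which contradicts Lemma~\ref{lem:sections}(ii). So $w(L)\equiv k_1\pmod{p-1}$.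

\emph{The bound.} Since $L$ violates (b), we have $w(L)>kI_s\ge w(M)$ for $M\in\mathcal M$. Then
\[
g=\bar b(L)\,\sigma_L+\sum_{M\in\mathcal M}\bar b(M)\,A^{(w(L)-w(M))/(p-1)}\,\sigma_M
\]
is a section of weight $w(L)$ with $g(q)=\bar f_\xi$. All exponents of $A$ are positive, so at a supersingular point $g$ takes the nonzero value of $\bar b(L)\sigma_L$. To remove the character we square: $f_\xi^2\in M_{2k}(\Gamma_s)$, and $g^2$ has weight $2w(L)\equiv2k_1\equiv2k\pmod{p-1}$. Lemma~\ref{lem:bound} gives $2w(L)\le2kI_s$, a contradiction.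
\end{proof}

\section{Theta series for $p>r+1$}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m=n+r$, and let $0<T\in\Lambda_r$ with $b_F(T)\not\equiv0\pmod p$. We first collect the properties of such $T$.

\emph{Level.} By Theorem~\ref{thm:b}, $\mathrm{level}'(T)\mid N'$, $\chi'_T=\chi'$, $w(T)\le kI_s$, and so
\[
\sum_ip^ir_i(T)=2w(T)\le2kI_s=(r+j(p-1))I_s .
\]
If $s=0$, subtracting $\sum_ir_i(T)=r$ gives $\sum_i(p^i-1)r_i(T)\le j(p-1)\le p(p-1)<p^2-1$. So $r_i(T)=0$ for $i\ge2$, and $\mathrm{level}(T)\mid pN$. If $s\ge1$, then $r\le p-2$ and $j\le p-1$ give $r+j(p-1)\le p^2-p-1$, hence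
\[
2w(T)\le p^{s-1}(p+1)(p^2-p-1)=p^{s-1}(p^3-2p-1)<p^{s+2}.
\]
So $r_i(T)=0$ for $i\ge s+2$, the $p$-part of the level divides $p^{s+1}$, and again $\mathrm{level}(T)\mid pN$.

\emph{Parity and character.} The quotient $(p^i-1)/(p-1)$ is a sum of $i$ odd numbers, so $p^i-1\equiv i(p-1)\pmod{2(p-1)}$ and $w(T)\equiv\frac r2+v(T)\frac{p-1}2\pmod{p-1}$. Theorem~\ref{thm:b}(b) gives $w(T)\equiv\frac r2+(j+e)\frac{p-1}2$. Hence $v(T)\equiv j+e\pmod2$, and at integers prime to $pN$
\begin{equation}\label{eq:char}
\chi_T\chi_p^j=\chi'\chi_p^{v(T)+j}=\chi'\chi_p^e=\chi .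
\end{equation}
If $s=0$, then $e=0$, $v(T)=r_1(T)\le j$ and $v(T)\equiv j\pmod2$; so $v(T)=1$ for $j=1$ and $v(T)\in\{0,2\}$ for $j=2$.

\emph{Coefficients of rank $\ge r$.} By \eqref{eq:order} and $r<p-1$, $\varepsilon(T)$ is prime to $p$ for all $0<T\in\Lambda_r$. Put $c_T=b_F(T)/\varepsilon(T)\in\mathbb Z_{(p)}$ if $b_F(T)\not\equiv0$, and $c_T=0$ otherwise. Only finitely many classes have $c_T\ne0$, since $\mathrm{level}(T)\mid pN$ implies $\det2T\mid(pN)^r$. By Lemma~\ref{lem:count} and \eqref{eq:b}, the coefficient of $\sum_Tc_T\vartheta^{(m)}_T$ at $\mathrm{diag}(S,0_n)$, with $S$ a Gram matrix of $L$, is $\sum_{M\supseteq L}c_M\varepsilon(M)\equiv a_F(L)$. Both series have $\mathrm{GL}_m(\mathbb Z)$-invariant coefficients, so they agree modulo $p$ at all indices of rank $r$. At indices of larger rank both are $\equiv0$.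

\emph{Coefficients of rank $<r$.} The difference of $F$ and $\sum c_T\vartheta_T$ mixes two weights, so we correct the weight by $\mathcal E$. By ($\Theta$), \eqref{eq:E} and \eqref{eq:char},
\[
G=F-\sum_Tc_T\,\vartheta_T^{(m)}\bigl(\mathcal E^{(m)}\bigr)^j\in M_k(\Gamma_0^{(m)}(pN),\chi)_{\mathbb Z_{(p)}},\qquad G\equiv F-\sum_Tc_T\vartheta_T^{(m)} .
\]
Suppose $G\not\equiv0$, and let $\rho<r$ be the largest rank of an index at which the coefficient of $G$ is a unit. Recall $2k=r+j(p-1)\equiv r\pmod{p-1}$. If $\rho\ge1$, then $G$ is mod $p$ singular of $p$-rank $\rho$, and Theorem~\ref{thm:BK} gives $2k\equiv\rho$; this is impossible, because $0<r-\rho<p-1$. If $\rho=0$, then $g=\Phi^{m-1}G\in M_k(\Gamma_0(pN),\chi)$ is congruent to a nonzero constant. For $N'\mid N_1$ we have $g^2\in M_{2k}(\Gamma_{s+1})$, and Lemma~\ref{lem:trace}(c) gives $2k\equiv0\pmod{p-1}$; this is impossible, because $0<r<p-1$. Hence $G\equiv0$.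
\end{proof}

\begin{remark}
The hypothesis $p>r+1$ enters three times: in the level bound for $s\ge1$, in the division by $\varepsilon(T)$, and in the elimination of ranks below $r$. Section~\ref{sec:counter} shows that the division is impossible in general for $p\le r+1$. The upper bound on $j$ is used only for the level. The hypothesis $\chi^2=1$ is used in Theorem~\ref{thm:BK}, in the factorization $\chi=\chi'\chi_p^e$, which lets $\mathcal E$ cancel the character at $p$, and when forms are squared. The hypothesis $n\ge1$ provides the variable $\tau$ and Lemma~\ref{lem:GL}.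
\end{remark}

\section{Sharpness at level prime to $p$}\label{sec:sharp}

The congruence \eqref{eq:frob} shows that the bounds cannot be improved when $p\nmid N$.

\begin{proposition}\label{prop:sharp}
Let $p$ be odd, $r$ even, and $T=\mathrm{diag}(p^{i_1}u_1,\dots,p^{i_r}u_r)$ with positive integers $u_j$ prime to $p$ and pairwise distinct diagonal entries. For every $m>r$ the form
\[
F=\prod_j\bigl(\vartheta_{u_j}^{(m)}\bigr)^{p^{i_j}}
\]
has weight $w(T)$, level $N=4\,\mathrm{lcm}(u_1,\dots,u_r)$ prime to $p$, and a character $\chi$ with $\chi^2=1$. It is mod $p$ singular of $p$-rank $r$, and $b_F(T)\not\equiv0\pmod p$. So the bound $w(T)\le k$ of Theorem~\ref{thm:b}(b) is attained for $p\nmid N$.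
\end{proposition}

\begin{proof}
The form $F$ is the theta series of the diagonal form in $2w(T)$ variables in which $u_j$ occurs $p^{i_j}$ times. The matrix $l\cdot\mathrm{diag}(\dots,\frac1{2u_j},\dots)$ has even integer entries exactly when $4u_j\mid l$ for all $j$, so the level is $N$ and ($\Theta$) applies. By \eqref{eq:frob}, $F\equiv\vartheta_T^{(m)}$. Since the entries of $T$ are distinct, the argument given for $K$ in the proof of Theorem~\ref{thm:counter} shows $\varepsilon(T)=2^r$. Hence $a_F(\mathrm{diag}(T,0))\equiv2^r\not\equiv0$, the coefficients of rank greater than $r$ are $\equiv0$, and $b_F(T)\equiv2^r$ by Lemma~\ref{lem:count}.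
\end{proof}

Take $i_1=2$ and $i_2=\dots=i_r=0$. Then $k=w(T)=\frac r2+(p+1)\frac{p-1}2$, so $j=p+1$ and $p\nmid N$. Since $p^2\mid\mathrm{level}(T)$, the class of $T$ is not among those with level dividing $pN$, and by Lemma~\ref{lem:count} every combination $G$ of series $\vartheta_{T'}^{(m)}$ with $\mathrm{level}(T')\mid pN$ has $b_G(T)=0$. As $b_F(T)\not\equiv0$, the form $F$ is congruent to no such $G$. The range $j\le p$ in Theorem~\ref{thm:main} for $p\nmid N$ therefore cannot be enlarged.

\begin{thebibliography}{9}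

\bibitem{AZ}
Andrianov and Zhuravlev, \emph{Modular forms and Hecke operators}.

\bibitem{Katz}
Katz, \emph{$p$-adic properties of modular schemes and modular forms}.

\bibitem{Note}
\emph{On the basis of mod $p$ singular forms} (original title in Japanese), \texttt{https://sem-wnt.w.waseda.jp/notes/2022/20220617\_note.pdf}.

\end{thebibliography}
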